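
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Lattice number systems with the same radix:\\ one digit set implies infinitely many}


\begin{abstract}
Let $L$ be an integer $d\times d$ matrix. A finite set $\mathcal A\ni 0$ of integer vectors is a digit set for $L$ if every nonzero $x\in\mathbb Z^d$ can be written uniquely as $\sum_{i=0}^N L^ia_i$ with $a_i\in\mathcal A$ and $a_N\ne0$. We prove the conjecture that, when $|\det L|\neq 2$, the matrix $L$ has infinitely many digit sets as soon as it has one. We also list all $L$ for which the number of digit sets is finite and nonzero, with the exact number, and we prove an existence criterion for those $L$ for which each irreducible factor of the characteristic polynomial is linear, is quadratic with non-real roots, or has all its roots of modulus greater than $2$.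
\end{abstract}

\section{Introduction}

\subsection{The question}

Every nonzero integer can be written in exactly one way in base $-2$ with digits $0,1$, and in exactly one way in base $3$ with digits $-1,0,1$. No sign is needed. The same idea makes sense on a lattice, with an integer matrix as the base.

Let $d\ge1$ and $L\in\mathbb Z^{d\times d}$, and let $\mathcal A\ni0$ be a finite subset of $\mathbb Z^d$. The pair $(L,\mathcal A)$ is a \emph{generalized number system}, or \emph{GNS}, if every nonzero $x\in\mathbb Z^d$ has a unique representation
\[
x=\sum_{i=0}^N L^ia_i,\qquad N\ge 0,\quad a_i\in\mathcal A,\quad a_N\neq0 .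
\]
When $L$ is fixed, we also call the digit set $\mathcal A$ a GNS for $L$. Two GNSs for $L$ are different if their digit sets differ. How many are there?

In dimension one the answer is short. An integer $\beta$ with $|\beta|>2$ has infinitely many GNSs, $\beta=-2$ has exactly two, and every other $\beta$ has none. The base $-2$ is rigid because there is only one nonzero digit $a$, and every represented integer is a multiple of $a$; hence $a=\pm1$. The base $2$ fails for a different reason: with digits $0,a$ we have $-a=a+2\cdot(-a)$, so the division algorithm that should produce the digits of $-a$ repeats the digit $a$ forever. In higher dimension, too, a GNS with $|\det L|=2$ has a single nonzero digit $a$, which must generate $\mathbb Z^d$ as a $\mathbb Z[L]$-module; this can leave little room. The following conjecture, posed in \cite{K}, excludes this case: \emph{if $|\det L|\ne2$, then there are infinitely many GNSs for $L$ if and only if there is at least one.} We prove it.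

\begin{theorem}\label{thm:main}
Let $d\ge1$ and let $L\in\mathbb Z^{d\times d}$ with $|\det L|\neq2$. There are infinitely many GNSs for $L$ if and only if there is at least one.
\end{theorem}

For $|\det L|=2$ the conclusion can fail, but only in a short list of cases with $d\le2$. Write $\chi_L(x)=\det(xI-L)$.

\begin{theorem}\label{thm:count}
For every $d\ge 1$ and every $L\in\mathbb Z^{d\times d}$, the number of GNSs for $L$ is $0$, or infinite, or one of the following finite nonzero values, which occur exactly in the cases listed:
\begin{itemize}
\item $d=1$ and $L=(-2)$: exactly $2$ GNSs;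
\item $d=2$ and $\chi_L=x^2+bx+2$ with $b\in\{-1,0,1\}$: exactly $2$ GNSs;
\item $d=2$ and $\chi_L=x^2+2x+2$: exactly $4$ GNSs.
\end{itemize}
The cases with $d=2$ are precisely those in which $L$ has non-real eigenvalues, $\det L=2$ and $\det(L-I)\neq\pm1$.
\end{theorem}

In particular, for $d\ge3$ one GNS implies infinitely many for every $L$, also when $|\det L|=2$.

Call $L$ \emph{expansive} if all its eigenvalues have modulus greater than $1$. A matrix with a GNS must be expansive with $\det(L-I)\neq\pm1$ (fact (K1) below). For one class of matrices these conditions suffice.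

\begin{theorem}\label{thm:exist}
Suppose that every irreducible factor over $\mathbb Q$ of $\chi_L$ is linear, or is quadratic with non-real roots, or has all its roots of modulus greater than $2$. Then $L$ has a GNS if and only if $L$ is expansive and $\det(L-I)\neq\pm1$.
\end{theorem}

\subsection{Facts taken as known}

Let $\rho$ denote the spectral radius.
\begin{itemize}
\item[(K1)] If $(L,\mathcal A)$ is a GNS, then $\mathcal A$ is a full residue system modulo $L$, that is, it contains exactly one element of each class of $\mathbb Z^d/L\mathbb Z^d$ (so $|\mathcal A|=|\det L|$); moreover $L$ is expansive and $\det(L-I)\neq\pm1$.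
\item[(K2)] If $\rho(L^{-1})<1/2$, then $L$ has infinitely many GNSs.
\item[(K3)] For $d=1$: an integer of absolute value greater than $2$ has infinitely many GNSs, $-2$ has exactly two, every other integer has none.
\item[(K4)] For $d=2$ and $L$ with non-real eigenvalues: there is no GNS if and only if $\det L=1$ or $\det(L-I)=\pm1$; the number of GNSs is finite and nonzero if and only if $\det L=2$ and $\det(L-I)\neq\pm1$; otherwise it is infinite.
\end{itemize}
Since $\mathcal A=\{0\}$ represents no nonzero vector, (K1) shows that a matrix with a GNS has $|\det L|\ge2$.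

\subsection{Plan of the proof}

There are two sources of infinitely many digit sets, and they complement each other.

The first is symmetry. If $P$ is an invertible integer matrix commuting with $L$, it carries a GNS to a GNS. When there are infinitely many such $P$, one GNS gives infinitely many, and we do not need to know how the first one was found. This proves Theorem~\ref{thm:main} for all $L$ except those for which $\chi_L$ is squarefree with only linear and non-real quadratic factors (Section~\ref{sec:sym}).

The second is extension. If one of the remaining $L$ has irreducible $\chi_L$, then (K3) or (K4) applies directly. Otherwise the lattice has a chain of invariant sublattices whose successive quotients have rank one or two, and we build digit sets for $L$ up this chain. If the next quotient has a GNS, this is easy. The difficulty is a quotient $U$ with $\det(L|_U-I)=\pm1$, for example one on which $L$ is multiplication by $2$: it has no GNS. Section~\ref{sec:ext} shows that a digit set on the sublattice below can repair this defect. A first instance, $L=\mathrm{diag}(3,2)$, is worked out by hand in Section~\ref{sub:ex} before the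 general construction. The same construction, with (K2) as a further starting point, proves Theorem~\ref{thm:exist}.

\section{Periodic points}\label{sec:per}

A \emph{lattice} is a free $\mathbb Z$-module of finite rank at least $1$. For an endomorphism $L$ of a lattice $V$, GNSs are defined as on $\mathbb Z^d$; choosing a basis, we may apply (K1)--(K4) to $L$. Restrictions of $L$ to invariant sublattices and induced maps on quotients are again written $L$.

Let $L$ be expansive on $V$, hence injective, and let $A\ni0$ be a full residue system modulo $L$. For $x\in V$ let $a(x)\in A$ be the digit with $x-a(x)\in LV$, and set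
\[
T_A(x)=L^{-1}\bigl(x-a(x)\bigr).
\]
This is the division algorithm: it removes the lowest digit and shifts. Note that $a(0)=0$ and $T_A(0)=0$. A \emph{cycle} of $T_A$ is a sequence $x_0,x_1,\dots,x_{p-1}$ in $V$, with indices read modulo $p\ge1$, such that
\begin{equation}\label{eq:cycle}
x_i=a_i+Lx_{i+1},\qquad a_i\in A,\qquad\text{for all } i .
\end{equation}
Equation \eqref{eq:cycle} forces $a_i=a(x_i)$ and $x_{i+1}=T_A(x_i)$, so the members of cycles are exactly the periodic points of $T_A$.

\begin{lemma}\label{lem:per}
Let $L$ be expansive on $V$ and let $A\ni0$ be a full residue system modulo $L$. Then $(L,A)$ is a GNS if and only if $0$ is the only periodic point of $T_A$.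
\end{lemma}

\begin{proof}
In any representation $x=\sum_{i=0}^NL^ia_i$ with digits in $A$ we have $a_0=a(x)$ and $T_A(x)=\sum_{i=1}^NL^{i-1}a_i$. Inductively,
\begin{equation}\label{eq:forced}
a_i=a\bigl(T_A^i(x)\bigr)\ \ (0\le i\le N),\qquad T_A^{N+1}(x)=0 .
\end{equation}
In particular, if $(L,A)$ is a GNS, every $x\neq0$ is eventually mapped to the fixed point $0$, so $x$ is not periodic.

Conversely, let $0$ be the only periodic point. Since $\rho(L^{-1})<1$, there is a norm on $V\otimes\mathbb R$ in which $\|L^{-1}\|<1$. From $\|T_A(x)\|\le\|L^{-1}\|\,(\|x\|+\max_{a\in A}\|a\|)$ it follows that every orbit is bounded. A bounded subset of a lattice is finite, so every orbit is eventually periodic and therefore reaches $0$. For $x\neq0$ let $N\ge0$ be minimal with $T_A^{N+1}(x)=0$. Then $x=\sum_{i=0}^NL^i\,a(T_A^i(x))$, and the last digit is $a(T_A^N(x))=T_A^N(x)\neq0$. This is a representation. It is unique: if there were representations with last indices $N<N'$, then \eqref{eq:forced} would give $T_A^{N'}(x)=0$ and last digit $a(0)=0$ in the longer one, a contradiction; and for a given $N$ the digits are determined by \eqref{eq:forced}.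
\end{proof}

This lemma explains the condition on $\det(L-I)$. If $\det(L-I)=\pm1$ and $a\ne0$ is a digit, then $x=(I-L)^{-1}a$ is a nonzero lattice vector with $x=a+Lx$, a fixed point of $T_A$. Every nonzero digit thus produces a nonzero fixed point, whatever the digits are. We shall meet these unavoidable fixed points again in Section~\ref{sec:ext}.

\section{Symmetries}\label{sec:sym}

Let $\Gamma(L)=\{P\in GL_d(\mathbb Z):PL=LP\}$. A first example of its use: $\{-1,0,1\}^2$ is a GNS for $3I$ on $\mathbb Z^2$ (balanced ternary in each coordinate), $\Gamma(3I)=GL_2(\mathbb Z)$, and the shears $(x,y)\mapsto(x+ty,y)$ with $t\ge0$ carry this square to infinitely many different digit sets, since the largest first coordinate becomes $t+1$.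

\begin{lemma}\label{lem:orbit}
If $L$ has a GNS and $\Gamma(L)$ is infinite, then $L$ has infinitely many GNSs.
\end{lemma}

\begin{proof}
Let $(L,A)$ be a GNS and $P\in\Gamma(L)$. Since $x=\sum L^ia_i$ is equivalent to $Px=\sum L^i(Pa_i)$, the pair $(L,PA)$ is a GNS. The orbit $\{PA:P\in\Gamma(L)\}$ is infinite because the stabilizer of $A$ in the infinite group $\Gamma(L)$ is finite: it acts on the finite set $A$ by permutations, and an element fixing each digit fixes every sum $\sum L^ia_i$, hence all of $\mathbb Z^d$, so it is $I$.
\end{proof}

Which matrices have only finitely many symmetries? For $L=\mathrm{diag}(3,2)$ the commuting matrices are diagonal, so $\Gamma(L)=\{\mathrm{diag}(\pm1,\pm1)\}$. The next lemma says that finiteness of $\Gamma(L)$ always forces a structure of this type. We use Dirichlet's unit theorem for orders: for an algebraic integer $\theta$, the unit group $\mathbb Z[\theta]^\times$ has rank $r_1+r_2-1$, where $\mathbb Q(\theta)$ has $r_1$ real embeddings and $r_2$ pairs of complex ones. So it contains an element of infinite order unless $\mathbb Q(\theta)$ is $\mathbb Q$ or imaginary quadratic.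

\begin{lemma}\label{lem:finite}
If $\Gamma(L)$ is finite, then $\chi_L$ is squarefree, and each of its irreducible factors over $\mathbb Q$ is linear or quadratic with non-real roots.
\end{lemma}

\begin{proof}
\emph{Squarefreeness.} Suppose that $\chi_L$ is not squarefree. We claim that some nonzero integer matrix $M$ satisfies $ML=LM$ and $M^2=0$. Then the matrices $I+tM$, $t\in\mathbb Z$, are pairwise different, commute with $L$ and have inverses $I-tM$, so $\Gamma(L)$ is infinite.

If the minimal polynomial of $L$ is not squarefree, let $h$ be the product of its distinct monic irreducible factors; it has integer coefficients by Gauss's lemma. The matrix $h(L)$ is nonzero, because $\deg h$ is less than the degree of the minimal polynomial, and it is nilpotent, because the minimal polynomial divides a power of $h$. If $h(L)^{k-1}\neq0=h(L)^k$, then $k\ge2$, and $M=h(L)^{k-1}$ works because $2(k-1)\ge k$.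

If the minimal polynomial is squarefree, then $\mathbb Q^d$, as a $\mathbb Q[x]$-module with $x$ acting as $L$, is a direct sum of modules $\mathbb Q[x]/(f)$ with $f$ irreducible. As $\chi_L$ is not squarefree, some $f$ occurs at least twice. Map one copy isomorphically onto another one and all the other summands, including the target copy, to $0$. This map commutes with $L$ and has square $0$; multiplying it by a common denominator gives $M$.

\emph{The factors.} Now let $\chi_L$ be squarefree, and suppose that it has a monic irreducible factor $f$ with a root $\theta$ such that $\mathbb Q(\theta)$ is neither $\mathbb Q$ nor imaginary quadratic. Let $\eta\in\mathbb Z[\theta]^\times$ have infinite order. Multiplication by $\eta$ on $\mathbb Z[\theta]$ is a symmetry of multiplication by $\theta$; the point is to extend a power of it to all of $\mathbb Z^d$, acting as the identity on the other factors. Put $g=\chi_L/f\in\mathbb Z[x]$. Since $\chi_L$ is squarefree, $g(\theta)\neq0$, and the ring $\mathbb Z[\theta]/(g(\theta))$ is finite. The image of $\eta$ in it is a unit, so $\eta^k\equiv1\pmod{g(\theta)}$ for infinitely many $k\ge1$. For such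 $k$ choose $h_k\in\mathbb Z[x]$ with $g(\theta)h_k(\theta)=\eta^k-1$, and set
\[
p_k=1+gh_k,\qquad P_k=p_k(L).
\]
The matrix $P_k$ is integral and commutes with $L$. Its eigenvalues are $p_k(\lambda)$ for the roots $\lambda$ of $\chi_L$: they are $1$ at the roots of $g$, and the conjugates of $p_k(\theta)=\eta^k$ at the roots of $f$. So $\det P_k$ is the norm of the unit $\eta^k$, which is $\pm1$, and $P_k\in\Gamma(L)$. If $P_k=P_l$, then $(p_k-p_l)(L)=0$. Since $\theta$ is an eigenvalue of $L$, this gives $\eta^k=\eta^l$ and $k=l$. So $\Gamma(L)$ is infinite.
\end{proof}

\section{Extending digit sets from a sublattice}\label{sec:ext}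

Throughout this section, $V$ is a lattice with an endomorphism $L$, and $W\subset V$ is an $L$-invariant sublattice, $W\ne0,V$, which is \emph{primitive}: the quotient $U=V/W$ is torsion-free, so it is a lattice. Let $\pi:V\to U$ be the projection. We suppose that $L$ is expansive on $W$ and on $U$; in Lemmas~\ref{lem:good} and~\ref{lem:bad} this follows from the other hypotheses, by (K1) where a GNS is given and by inspection of the three polynomials in Lemma~\ref{lem:bad}. Then $L$ is expansive on $V$, because its characteristic polynomial on $V$ is the product of those on $W$ and $U$.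

Residues modulo $L$ behave well with respect to $\pi$. If $Lv\in W$, then $L\pi(v)=0$, so $\pi(v)=0$ because $L$ is injective on $U$; hence $W\cap LV=LW$. Since $LU=\pi(LV)$, the kernel of the surjection $V/LV\to U/LU$ is $(W+LV)/LV\cong W/LW$. Consequently:
\begin{equation}\label{eq:fibre}
\begin{minipage}{0.82\textwidth}
if $v\in V$ and $C\subset W$ is a full residue system modulo $LW$, then the elements $v+c$, $c\in C$, represent each class of $V/LV$ lying over $\pi(v)+LU$ exactly once.
\end{minipage}
\end{equation}

\subsection{Quotients with a GNS}

\begin{lemma}\label{lem:good}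
If $L$ has a GNS on $W$ and on $U$, then $L$ has infinitely many GNSs on $V$.
\end{lemma}

\begin{proof}
Let $C$ and $B$ be digit sets of GNSs on $W$ and $U$. Choose a lift $\tilde b\in V$ of each $b\in B$, with $\tilde0=0$, and put $A=\{\tilde b+c:b\in B,\ c\in C\}$. Then $0\in A$, and by \eqref{eq:fibre} the set $A$ is a full residue system modulo $L$.

Let $x_i=a_i+Lx_{i+1}$ be a cycle of $T_A$, with $a_i=\tilde b_i+c_i$. Then $\pi(x_i)=b_i+L\pi(x_{i+1})$ is a cycle of $T_B$ on $U$. By Lemma~\ref{lem:per}, $\pi(x_i)=0$ for all $i$, and so $b_i=0$. Thus $x_i\in W$ and $x_i=c_i+Lx_{i+1}$ is a cycle of $T_C$, so $x_i=0$. By Lemma~\ref{lem:per}, $A$ is a GNS.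

Finally, fix $0\ne b_0\in B$, which exists since $|B|\ge2$. Replacing $\tilde b_0$ by $\tilde b_0+w$ with $w\in W$ translates $A\cap\pi^{-1}(b_0)=\tilde b_0+C$ by $w$. Translates of a nonempty finite set by different vectors are different. So infinitely many sets $A$ arise.
\end{proof}

\subsection{A first obstructed example}\label{sub:ex}

Let $V=\mathbb Z^2$, $L=\mathrm{diag}(3,2)$, $W=\mathbb Z\times\{0\}$ and $U=\mathbb Z$, so that $\pi(w,u)=u$. Here $\det(L-I)=2$, but neither of our tools applies: $\Gamma(L)$ is finite, and $2$ has no GNS, so Lemma~\ref{lem:good} does not help. (Nor does it help with the other axis as $W$, since then $L$ has no GNS on $W$.) On $W=\mathbb Z\times\{0\}$ we have balanced ternary, $C=\{-1,0,1\}$.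

\emph{What goes wrong.} Let $A$ be a full residue system modulo $L$ and let $b\ne0$ be the second coordinate of a digit. On $U$ it yields the fixed point $u=-b$, because $-b=b+2(-b)$. A cycle of $T_A$ lying over this fixed point consists of vectors $(w_i,-b)$ and digits $(c_i,b)$ with $w_i=c_i+3w_{i+1}$. So over the fixed point we have the division algorithm for base $3$, with the set $C_b$ of those $c$ for which $(c,b)\in A$. If $C_b$ is a full residue system modulo $3$, this algorithm maps $\mathbb Z$ to itself and has bounded orbits, so it has a cycle, and $A$ is not a GNS. To destroy the cycle, $C_b$ must miss a residue class.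

\emph{The repair.} The three digits with odd second coordinate need not have the same second coordinate. Distribute them over the two values $-1$ and $1$:
\begin{equation}\label{eq:exdig}
A=\{(0,0),(1,0),(-1,0)\}\cup\{(1,-1),(-1,-1)\}\cup\{(c,1)\},\qquad c\in3\mathbb Z\ \text{odd}.
\end{equation}
This is a full residue system: modulo $L$, the last three digits are congruent to $(1,1),(-1,1),(0,1)$.

Consider a cycle of $T_A$. The second coordinates satisfy $u_i=b_i+2u_{i+1}$ with $b_i=0$ if $u_i$ is even and $b_i=\pm1$ if $u_i$ is odd. If $m$ is the maximal $|u_i|$, then $m\le(m+1)/2$, so all $|u_i|\le1$. The possible steps between such values are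
\begin{equation}\label{eq:two}
0\to0;\qquad 1\to0\ (b=1),\quad 1\to1\ (b=-1);\qquad -1\to0\ (b=-1),\quad -1\to-1\ (b=1).
\end{equation}
A walk that leaves $1$ or $-1$ ends up at $0$ and never returns, so $u_i=u$ is constant. There are three cases.
\begin{itemize}
\item $u=0$. The first coordinates form a cycle of balanced ternary, so they are $0$.
\item $u=1$, $b=-1$. Then $w_i=\pm1+3w_{i+1}$. This is again a cycle of balanced ternary, so all $w_i=0$; but the digit of $0$ is $0$, which is not available here. A contradiction.
\item $u=-1$, $b=1$. Then $w_i=c+3w_{i+1}$ for all $i$. The differences $\delta_i=w_i-w_{i+1}$ satisfy $\delta_i=3\delta_{i+1}$ cyclically, so they are $0$, and $w_i=w$ with $-2w=c$. This is impossible, since $c$ is odd.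
\end{itemize}
So $A$ is a GNS by Lemma~\ref{lem:per}, and since $c$ may be any odd multiple of $3$, there are infinitely many. For instance, with $c=3$ we have $(0,1)=(3,1)+L(-1,0)$ and $(0,-1)=(3,1)+L(-1,-1)$.

The single digit over $b=1$ has to meet two conditions: $c\equiv0\pmod 3$, to fill the missing residue class, and $c\notin(3-1)\mathbb Z$, to have no fixed point. The second one can be met because $\det(L-I)\neq\pm1$ on $W$, and the two are compatible because $3$ and $3-1$ are coprime. Finally, the choice of the second coordinates matters. With values $1,3$ in place of $\pm1$ there would be the walk $-1\to-2\to-1$ (since $-1=3+2(-2)$ and $-2=0+2(-1)$), and cycles over a nonconstant walk would have to be controlled too.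

\subsection{Three graphs}\label{sub:graphs}

We shall see in Section~\ref{sec:proofs} that the only obstructed quotients we have to treat are those with characteristic polynomial $x-2$, $x^2-2x+2$ or $x^2-3x+3$. Let $\beta$ be a root and write $\beta=1+\varepsilon$; after choosing the root suitably,
\[
\varepsilon=1,\qquad \varepsilon=i,\qquad \varepsilon=\zeta:=e^{\pi i/3}
\]
respectively. The ring $R=\mathbb Z[\beta]$ is $\mathbb Z$, $\mathbb Z[i]$ or $\mathbb Z[\zeta]$, a principal ideal domain, and $\varepsilon$ is a unit in it. As in the example, we split the digits over each nonzero residue class of $R/\beta R$ between two labels $b'_r$ and $b_r$, which play the roles of $-1$ and $1$ there. The labels are chosen so small that the dynamics on $R$ can be listed. Modulo $\beta$ we have $\varepsilon\equiv-1$, and $|R/\beta R|$ is $2$, $2$, $3$ respectively. Put $\Lambda_0=\{0\}$, and for each class $r\neq0$ let $\Lambda_r=\{b'_r,b_r\}$, where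
\begin{itemize}
\item $\beta=2$: $\ b'_1=-1,\ b_1=1$;
\item $\beta=1+i$: $\ b'_1=1,\ b_1=i$;
\item $\beta=1+\zeta$, with classes $0,1,-1$ and $\zeta^k\equiv(-1)^k$: $\ b'_1=1,\ b_1=\zeta^2,\ b'_{-1}=\zeta,\ b_{-1}=\zeta^3$.
\end{itemize}
In each case the elements of $\Lambda_r$ lie in the class $r$, and all labels are distinct. Let $G$ be the directed graph with vertex set $R$ which, for each $u\in R$ in the class $r$ and each $b\in\Lambda_r$, has an edge
\[
u\longrightarrow (u-b)/\beta\qquad\text{with label } b .
\]

\begin{lemma}\label{lem:graph}
In each of the three graphs, every closed walk is constant. Moreover, a loop with label $b$ occurs only at the vertex $u_b:=-b/\varepsilon$.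
\end{lemma}

\begin{proof}
The second statement is clear: $u=b+\beta u$ means $b=(1-\beta)u=-\varepsilon u$.

For the first statement we find a finite set containing all vertices of closed walks, and order it so that every edge inside the set that is not a loop goes strictly forward. A closed walk then cannot leave its initial vertex. All labels have modulus at most $1$, so an edge $u\to u'$ satisfies $|u'|\le(|u|+1)/|\beta|$. Applying this to the edge entering a vertex of maximal modulus on a closed walk, we get
\begin{equation}\label{eq:bound}
|u|\le\frac1{|\beta|-1}\qquad\text{for all vertices $u$ of a closed walk.}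
\end{equation}

\emph{The case $\beta=2$.} Here $|u|\le1$; the edges are those in \eqref{eq:two}, and the order $1,-1,0$ works.

\emph{The case $\beta=1+\zeta$.} Here $|\beta|=\sqrt3$, and \eqref{eq:bound} gives $|u|\le1/(\sqrt3-1)<1.37$, so $|u|^2<3$. The nonzero norms in $\mathbb Z[\zeta]$ are $1,3,4,\dots$, so $u$ is $0$ or a unit $\zeta^k$. From $\zeta^3=-1$ we get
\[
1-\zeta^{-2}=1+\zeta=\beta,\qquad 1-\zeta^2=1+\zeta^{-1}=\zeta^{-1}\beta .
\]
The labels available at $\zeta^k$ are powers $\zeta^j$ with $j\equiv k\pmod2$, that is, $j\in\{k,k-2,k+2\}$ modulo $6$. By the two identities, the label $\zeta^k$ leads from $\zeta^k$ to $0$, the label $\zeta^{k-2}$ leads to $\zeta^k$ itself, and the label $\zeta^{k+2}$ leads to $\zeta^{k-1}$. The labels at even powers are $1,\zeta^2$ and those at odd powers are $\zeta,\zeta^3$, so the edges are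
\[
\zeta\to 0,1;\quad 1\to0,\zeta^5;\quad \zeta^5\to\zeta^4,\zeta^5;\quad \zeta^4\to\zeta^3,\zeta^4;\quad \zeta^3\to\zeta^3,0;\quad \zeta^2\to\zeta^2,0;\quad 0\to0 .
\]
In the order $\zeta,1,\zeta^5,\zeta^4,\zeta^3,\zeta^2,0$ all of them are loops or go forward.

\emph{The case $\beta=1+i$.} The bound \eqref{eq:bound} would leave $21$ Gaussian integers. A separate look at real and imaginary parts leaves four. Let $u_n$ be the vertices and $b_n$ the labels of a closed walk, with indices modulo its length. From $u_n=b_n+\beta u_{n+1}$ and $\beta^2=2i$, $\beta^3=-2+2i$, $\beta^4=-4$ we get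
\[
4u_{n+4}=D_n-u_n,\qquad D_n=b_n+(1+i)b_{n+1}+2i\,b_{n+2}+(-2+2i)b_{n+3}.
\]
Every label is $0$, $1$ or $i$. So the four terms of $D_n$ lie respectively in
\[
\{0,1,i\},\quad\{0,1+i,-1+i\},\quad\{0,2i,-2\},\quad\{0,-2+2i,-2-2i\}.
\]
Their real parts lie in $[0,1]$, $[-1,1]$, $[-2,0]$, $[-2,0]$, and their imaginary parts in $[0,1]$, $[0,1]$, $[0,2]$, $[-2,2]$. Hence
\[
-5\le\operatorname{Re}D_n\le2,\qquad -2\le\operatorname{Im}D_n\le6 .
\]
Let $m$ and $M$ be the minimum and maximum of the integers $\operatorname{Re}u_n$. Then $4M\le2-m$ and $4m\ge-5-M$. So $16M\le8-4m\le13+M$, which gives $M\le\frac{13}{15}$ and hence $M\le0$; then $4m\ge-5$ and $m\ge-1$. Next let $m',M'$ be the minimum and maximum of $\operatorname{Im}u_n$. Then $4M'\le6-m'$ and $4m'\ge-2-M'$. So $16M'\le24-4m'\le26+M'$, which gives $M'\le1$; then $4m'\ge-3$ and $m'\ge0$. Hence every $u_n$ is one of $-1,\ -1+i,\ i,\ 0$. Since $-1+i=i\beta$, $-2=(-1+i)\beta$ and $-1-i=-\beta$, the edges starting at these vertices are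
\[
\begin{array}{llll}
-1\to-1+i & (b=1), &\quad -1\to-1 & (b=i),\\
-1+i\to i & (b=0), & &\\
\phantom{-}i\to i & (b=1), &\quad \phantom{-}i\to0 & (b=i),\\
\phantom{-}0\to0 & (b=0), & &
\end{array}
\]
and the order $-1,\,-1+i,\,i,\,0$ works.
\end{proof}

\subsection{Obstructed quotients}

\begin{lemma}\label{lem:bad}
Suppose that $L$ has a GNS on $W$ and that the characteristic polynomial of $L$ on $U$ is $x-2$, $x^2-2x+2$ or $x^2-3x+3$. Then $L$ has infinitely many GNSs on $V$.
\end{lemma}

\begin{proof}
By the Cayley--Hamilton theorem, $U$ is a module over $R=\mathbb Z[\beta]$ with $\beta$ acting as $L$. It is finitely generated. It is torsion-free over $R$, because every nonzero element of $R$ divides a nonzero integer in $R$ and $U$ is torsion-free over $\mathbb Z$. Hence it is free over the principal ideal domain $R$, and comparison of $\mathbb Z$-ranks shows that it is free of rank one. So we may identify $U=R$, with $L$ acting as multiplication by $\beta$, and use the labels and the graph $G$ of Section~\ref{sub:graphs}. We follow the example of Section~\ref{sub:ex}: for each $r\ne0$, all but one of the digits over $r$ will project to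 $b'_r$, and one digit to $b_r$. What is new is that $V$ need not be the direct sum of $W$ and an invariant complement.

\emph{Centering at the fixed points.} For each nonzero label $b$ choose $x_b\in V$ with $\pi(x_b)=u_b=-b/\varepsilon$ and put $g_b=(I-L)x_b$. Then $\pi(g_b)=(1-\beta)u_b=b$. The vector $g_b$ is a lift of the label $b$ for which $x_b$ is an exact fixed point: $x_b=g_b+Lx_b$. Consequently, if $x=x_b+w$ and $x'=x_b+w'$ with $w,w'\in W$, then for any $c\in W$
\begin{equation}\label{eq:center}
x=(g_b+c)+Lx'\iff w=c+Lw' .
\end{equation}

\emph{The digits.} Let $C$ be the digit set of a GNS on $W$. For $r\neq0$ the difference $b_r-b'_r$ lies in $\beta U=\pi(LV)$, so there is $k_r\in W$ with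
\[
g_{b_r}-g_{b'_r}\in k_r+LV .
\]
By (K1) on $W$ we have $\det(L|_W-I)\ne\pm1$, so we may fix $z\in W\setminus(L-I)W$. We look for $c_r\in W$ satisfying
\begin{equation}\label{eq:cr}
c_r\equiv-k_r\pmod{LW},\qquad c_r\equiv z\pmod{(L-I)W}.
\end{equation}
The first congruence will make $g_{b_r}+c_r$ fill the missing residue class; the second will prevent a fixed point. Such $c_r$ exist because $L-(L-I)=I$. Explicitly, for any $y_r\in W$,
\[
c_r=(L-I)k_r+Lz+L(L-I)y_r
\]
satisfies \eqref{eq:cr}: modulo $LW$ it is $-k_r$, and modulo $(L-I)W$ it is $Lz=z+(L-I)z\equiv z$. With these $c_r$ put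
\[
A=C\ \cup\ \bigcup_{r\ne0}\Bigl(\bigl\{g_{b'_r}+c: c\in C\setminus\{0\}\bigr\}\cup\bigl\{g_{b_r}+c_r\bigr\}\Bigr)\ni0 .
\]
Since all labels are distinct, the digits projecting to $0$, $b'_r$ and $b_r$ are respectively those of $C$, those of $g_{b'_r}+(C\setminus\{0\})$, and $g_{b_r}+c_r$ alone.

\emph{$A$ is a full residue system modulo $L$.} By \eqref{eq:fibre}, the classes of $V/LV$ over $0\in U/\beta U$ are represented by $C$, and those over $r\neq0$ by $g_{b'_r}+C$. In the latter, $A$ replaces the representative $g_{b'_r}$ by $g_{b_r}+c_r$. The class is the same: $g_{b_r}+c_r\equiv g_{b'_r}+k_r+c_r\equiv g_{b'_r}\pmod{LV}$, by the first congruence in \eqref{eq:cr}.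

\emph{$A$ is a GNS.} Let $x_i=a_i+Lx_{i+1}$, with indices modulo $p$, be a cycle of $T_A$. Then $\pi(x_i)=\pi(a_i)+\beta\pi(x_{i+1})$, and $\pi(a_i)$ is a label in the class of $\pi(x_i)$. So the $\pi(x_i)$ form a closed walk in $G$ with labels $\pi(a_i)$. By Lemma~\ref{lem:graph} there are $u$ and $b$ with $\pi(x_i)=u$ and $\pi(a_i)=b=-\varepsilon u$ for all $i$.
\begin{itemize}
\item $b=0$. Then $u=0$, so $x_i\in W$ and $a_i\in C$. Thus the $x_i$ form a cycle of $T_C$ and vanish by Lemma~\ref{lem:per}.
\item $b=b'_r$. Then $u=u_b$; write $x_i=x_b+w_i$ with $w_i\in W$ and $a_i=g_b+c^{(i)}$ with $c^{(i)}\in C\setminus\{0\}$. By \eqref{eq:center}, $w_i=c^{(i)}+Lw_{i+1}$, which is a cycle of $T_C$. So $w_i=0$ for all $i$ by Lemma~\ref{lem:per}, whence $c^{(i)}=0$, a contradiction.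
\item $b=b_r$. Write again $x_i=x_b+w_i$ with $w_i\in W$. Now $a_i=g_b+c_r$, and $w_i=c_r+Lw_{i+1}$ for all $i$. The differences $\delta_i=w_i-w_{i+1}$ satisfy $\delta_i=L\delta_{i+1}$, so $\delta_i=L^p\delta_i$. Since $L$ is expansive, $L^p$ does not have the eigenvalue $1$, and $\delta_i=0$. So $w_i=w$ is constant and $c_r=(I-L)w\in(L-I)W$. By the second congruence in \eqref{eq:cr} this gives $z\in(L-I)W$, a contradiction.
\end{itemize}
So $0$ is the only periodic point, and $A$ is a GNS by Lemma~\ref{lem:per}.

\emph{Infinitely many.} Keep all choices except the $y_r$ fixed. The set $A$ determines $c_r$, because $g_{b_r}+c_r$ is its only element projecting to $b_r$. The map $L(L-I)$ is injective on $W$ by expansiveness, so $c_r$ takes infinitely many values as $y_r$ ranges over $W$.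
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:chain}
Suppose that $\chi_L$ is as in Theorem~\ref{thm:exist}, that $L$ is expansive and that $\det(L-I)\neq\pm1$. Then $L$ has a GNS. If moreover $\chi_L$ is reducible over $\mathbb Q$, then $L$ has infinitely many GNSs.
\end{proposition}

\begin{proof}
Call a monic irreducible factor $f$ of $\chi_L$ \emph{bad} if $f(1)=\pm1$, and \emph{good} otherwise. As $f$ has integer coefficients and its roots have modulus greater than $1$, we have $|f(0)|\ge2$.

\emph{The only possible bad factors are $x-2$, $x^2-2x+2$ and $x^2-3x+3$.} If $f=x-m$ is bad, then $1-m=\pm1$ and $|m|\ge2$, so $m=2$. If $f=x^2+bx+c$ has non-real roots, then $f(1)>0$. So if $f$ is bad, $1+b+c=1$, that is, $b=-c$. The discriminant $c^2-4c$ is negative and $c\ge2$, so $c\in\{2,3\}$. If all roots $\lambda$ of $f$ have modulus greater than $2$, then $|f(1)|=\prod|1-\lambda|>1$, and $f$ is good.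

\emph{Good factors have GNSs.} Let $L$ act on a lattice with characteristic polynomial $f$, a good factor. If $f=x-m$, then $|m|\ge2$ and $m\neq2$, and (K3) gives a GNS. If $f$ is quadratic with non-real roots, then the determinant $f(0)$ is positive, hence at least $2$, and $\det(L-I)=f(1)\neq\pm1$, and (K4) gives one. If all roots have modulus greater than $2$, then $\rho(L^{-1})<1/2$, and (K2) gives one.

\emph{The chain.} List the irreducible factors of $\chi_L$ with multiplicity as $f_1,\dots,f_s$, all good ones first. Since $|\det(L-I)|=\prod_j|f_j(1)|\neq1$, not all factors are bad, so $f_1$ is good. The space $\mathbb Q^d$, as a $\mathbb Q[x]$-module, is the direct sum of its primary components. The $f$-primary component has a composition series in which all quotients are isomorphic to $\mathbb Q[x]/(f)$; its length is the multiplicity of $f$ in $\chi_L$. Let $H_j$ be the direct sum, over all $f$, of the $n_f(j)$-th member of the series for $f$, where $n_f(j)$ is the number of $i\le j$ with $f_i=f$ and the zeroth member is $0$. So we have $L$-invariant subspaces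
\[
0=H_0\subset H_1\subset\dots\subset H_s=\mathbb Q^d,\qquad H_j/H_{j-1}\cong\mathbb Q[x]/(f_j).
\]
Put $V_j=H_j\cap\mathbb Z^d$. This is an $L$-invariant sublattice of rank $\dim H_j$ for $j\ge1$, and $V_0=0$. As $V_{j-1}=V_j\cap H_{j-1}$, it is primitive in $V_j$, and the lattice $V_j/V_{j-1}$ spans $H_j/H_{j-1}$, so $L$ acts on it with characteristic polynomial $f_j$.

We show by induction that $L$ has a GNS on $V_j$ for every $j\ge1$, and infinitely many if $j\ge2$. For $j=1$ this holds because $f_1$ is good. For $j\ge2$ apply Lemma~\ref{lem:good} if $f_j$ is good and Lemma~\ref{lem:bad} if $f_j$ is bad, in both cases with $V=V_j$ and $W=V_{j-1}$. The case $j=s$ is the assertion, since $s\ge2$ if and only if $\chi_L$ is reducible.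
\end{proof}

The order of the factors matters: Lemma~\ref{lem:bad} needs a GNS on the sublattice, so the construction has to start from a good factor, and the hypothesis $\det(L-I)\ne\pm1$ is what provides one.

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
The conditions are sufficient by Proposition~\ref{prop:chain} and necessary by (K1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be any integer matrix that has a GNS; the hypothesis $|\det L|\ne2$ will be used only at the end. By (K1), $L$ is expansive and $\det(L-I)\neq\pm1$. We show that there are infinitely many GNSs unless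
\begin{equation}\label{eq:exc}
\begin{minipage}{0.82\textwidth}
$L=(-2)$, or $d=2$, the eigenvalues of $L$ are non-real, $\det L=2$ and $\det(L-I)\neq\pm1$.
\end{minipage}
\end{equation}
If $\Gamma(L)$ is infinite, this is Lemma~\ref{lem:orbit}. Otherwise, by Lemma~\ref{lem:finite}, every irreducible factor of $\chi_L$ is linear or quadratic with non-real roots. If $\chi_L$ is reducible, Proposition~\ref{prop:chain} gives infinitely many GNSs. If $\chi_L$ is irreducible, then $d=1$, or $d=2$ and the eigenvalues are non-real; as a GNS exists, (K3) and (K4) give infinitely many of them outside \eqref{eq:exc}.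

In \eqref{eq:exc} we have $|\det L|=2$. So if $|\det L|\neq2$, one GNS implies infinitely many. The converse is trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
The proof of Theorem~\ref{thm:main} shows, for every $L$, that a finite nonzero number of GNSs can occur only in the cases \eqref{eq:exc}; by (K3) and (K4) the number is indeed finite and nonzero there. It remains to count. For $L=(-2)$ the number is $2$ by (K3).

Let $d=2$. Non-real eigenvalues and $\det L=2$ mean that $\chi_L=x^2+bx+2$ with $b^2<8$, that is, $|b|\le2$. Moreover $\det(L-I)=\chi_L(1)=3+b$ is then different from $\pm1$ exactly if $b\neq-2$. So the cases are $b\in\{-1,0,1,2\}$, as claimed in the theorem. Let $\alpha$ be a root of $\chi_L$. The discriminant $b^2-8$ of $\mathbb Z[\alpha]$ is $-7$ for $b=\pm1$, $-8$ for $b=0$ and $-4$ for $b=2$. These are the discriminants of $\mathbb Q(\sqrt{-7})$, $\mathbb Q(\sqrt{-2})$ and $\mathbb Q(i)$. So $\mathbb Z[\alpha]$ is the full ring of integers of one of these fields, which is a principal ideal domain. As in the proof of Lemma~\ref{lem:bad}, we may identify $\mathbb Z^2$ with $\mathbb Z[\alpha]$ so that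 $L$ becomes multiplication by $\alpha$.

A GNS has $|\det L|=2$ digits, so it is of the form $\{0,a\}$. All represented elements lie in $\mathbb Z[\alpha]a$, so $\mathbb Z[\alpha]a=\mathbb Z[\alpha]$ and $a$ is a unit. Conversely, at least one GNS $\{0,a_0\}$ exists by (K4), and $a_0$ is a unit. Multiplication by a unit $\eta$ commutes with $L$ and is invertible, so it maps this GNS to the GNS $\{0,\eta a_0\}$; and $\eta a_0$ runs through all units. Hence the number of GNSs is $|\mathbb Z[\alpha]^\times|$, which is $2$ for $b\in\{-1,0,1\}$ and $4$ for $b=2$.
\end{proof}

\begin{remark}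
For finite $\Gamma(L)$ and reducible $\chi_L$ the proof constructs digit sets from given ones in rank one and two. For infinite $\Gamma(L)$ it only transforms a digit set already given. For this reason Theorem~\ref{thm:main} holds for all $L$ with $|\det L|\ne2$, while Theorem~\ref{thm:exist} decides existence only under its hypothesis on the factors of $\chi_L$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{K}
\emph{Lattice-Based Number Systems With The Same Radix},
\url{https://numeration-2023.sciencesconf.org/data/pages/Krasensky_1.pdf}.
\end{thebibliography}

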